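\title{The predicate modal logic of forcing without equality}

\begin{abstract}
Read the modal operator $\Box$ as ``in every forcing extension'', and let the predicate symbols of first-order modal logic without equality range over formulas of set theory. We prove that the sentences all of whose readings are provable in ZFC are exactly the sentences of QS4.2, provided that ZFC is $\Sigma_1$-sound, and that this statement fails if ZFC is not $\Sigma_1$-sound. The proof builds in $L$ a Kripke model with growing domains on a frame that is a proper class, and labels the set-generic extensions of $L$ by the worlds of this frame. Under the same assumption, a single reading of the predicate symbols already detects all non-theorems of QS4.2.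
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Call a statement of set theory \emph{possible} if it holds in some forcing extension of the universe $V$, and \emph{necessary} if it holds in all of them. Some modal schemes then hold whatever statements are substituted into them: a necessary statement is true, for instance, because $V$ is its own extension by the trivial poset. By a theorem of Hamkins and L\"owe, the propositional modal principles of forcing provable from ZFC are exactly the theorems of S4.2. Propositional letters record only how truth values change from $V$ to an extension $V[H]$. But $V[H]$ also has new sets, and to record these one needs quantifiers. This paper determines the corresponding predicate logic without equality.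

Let $\mathcal L^\Diamond$ be the first-order modal language without equality that has infinitely many variables and infinitely many predicate symbols $P_i$ of each arity. It has countably many symbols, and its formulas are coded by natural numbers. The primitive logical symbols are $\neg,\wedge,\forall,\Box$; the others are abbreviations, in particular $\Diamond=\neg\Box\neg$ and $\exists=\neg\forall\neg$. Let $\mathcal L^\in$ be the language of set theory.

\begin{definition}
A \emph{forcing translation} $\sigma$ is given by a choice of $\mathcal L^\in$-formulas $\varphi_i$, where $\varphi_i$ has as many free variables as the arity of $P_i$. It sends each formula $\psi$ of $\mathcal L^\Diamond$ to the $\mathcal L^\in$-formula $\psi^\sigma$ defined by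
\begin{gather*}
P_i(\bar x)^\sigma\equiv\varphi_i(\bar x),\qquad
(\psi_0\wedge\psi_1)^\sigma\equiv\psi_0^\sigma\wedge\psi_1^\sigma,\qquad
(\neg\psi)^\sigma\equiv\neg\psi^\sigma,\qquad
(\forall x\,\psi)^\sigma\equiv\forall x\,\psi^\sigma,\\
(\Box\psi(\bar x))^\sigma\equiv\forall\mathbb P\;\,1\Vdash_{\mathbb P}\psi^\sigma(\check{\bar x}),
\end{gather*}
where $\mathbb P$ ranges over posets with largest element $1$; the last formula expresses ``$\psi^\sigma(\bar x)$ holds in every forcing extension''. A sentence $\psi$ of $\mathcal L^\Diamond$ is a \emph{ZFC-provable principle of forcing} if $\mathrm{ZFC}\vdash\psi^\sigma$ for every forcing translation $\sigma$.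
\end{definition}

Recall that S4.2 is the smallest set of propositional modal formulas that contains the tautologies and the axioms
\[
\begin{array}{llll}
\mathrm K: & \Box(p\to q)\to(\Box p\to\Box q), \qquad & \mathrm T: & \Box p\to p,\\
4: & \Box p\to\Box\Box p, & .2: & \Diamond\Box p\to\Box\Diamond p,
\end{array}
\]
and is closed under Modus Ponens, Necessitation (from $\chi$ infer $\Box\chi$) and substitution.

\begin{definition}\label{def:qs}
QS4.2 is the smallest set of formulas of $\mathcal L^\Diamond$ that
\begin{enumerate}
\item[(Q1)] contains the axioms of first-order logic without equality;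
\item[(Q2)] contains $\psi(\chi_0,\dots,\chi_{n-1})$ whenever $\psi(p_0,\dots,p_{n-1})$ is a theorem of S4.2 and the $\chi_i$ are formulas of $\mathcal L^\Diamond$;
\item[(Q3)] is closed under Modus Ponens, Necessitation, Universal Instantiation (from $\forall x\,\theta$ infer $\theta[y/x]$ if $y$ is free for $x$ in $\theta$) and Universal Generalization (from $\theta$ infer $\forall x\,\theta$).
\end{enumerate}
\end{definition}

Clause (Q1) is read, as usual, as containing all instances in $\mathcal L^\Diamond$ of the axioms. For definiteness we take these to be the tautologies and the quantifier axioms $\forall x\,\theta\to\theta[y/x]$, for $y$ free for $x$ in $\theta$, and $\forall x\,(\chi\to\theta)\to(\chi\to\forall x\,\theta)$, for $x$ not free in $\chi$. The following conjecture is posed in \cite{booklet}.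

\begin{quote}
\textbf{Conjecture.} A sentence of $\mathcal L^\Diamond$ is a ZFC-provable principle of forcing if and only if it belongs to QS4.2.
\end{quote}

The simplest interactions of $\Box$ and $\forall$ show why one would guess this. The converse Barcan formula $\Box\forall x\,P(x)\to\forall x\,\Box P(x)$ is a principle of forcing, because every set of $V$ is a set of $V[H]$. It belongs to QS4.2: Necessitation and K turn the axiom $\forall x\,P(x)\to P(x)$ into $\Box\forall x\,P(x)\to\Box P(x)$, and Generalization with the second quantifier axiom finishes the derivation. The Barcan formula $\forall x\,\Box P(x)\to\Box\forall x\,P(x)$ is not a principle of forcing if ZFC is consistent. Read $P(x)$ as ``$x\in L$'': if $V=L$, then every set stays in $L$ in every extension, but a Cohen real is not in $L$. So the forcing extensions of $V$ look like the worlds of a Kripke model in which accessibility is reflexive (trivial forcing), transitive (iteration) and directed (products), and in which domains grow. The axioms T, 4, .2 and the converse Barcan formula correspond to these four features, and the Conjecture says that forcing imposes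 nothing else. Equality is left out because it would see the size of the universe: with $=$ read as equality of sets, $\exists x\,\exists y\,\neg(x=y)$ would be provable in ZFC under every translation, although it fails in a one-element structure.

\subsection{Results}

ZFC is \emph{$\Sigma_1$-sound} if every $\Sigma_1$ arithmetical sentence provable in ZFC is true. This holds, for example, if ZFC has an $\omega$-model, since such a model satisfies the same arithmetical sentences as $\mathbb N$. We write $\mathrm{Pr}(\psi)$ for the arithmetized $\Sigma_1$ statement ``$\psi\in\mathrm{QS4.2}$''. A set $\Gamma$ of sentences of $\mathcal L^\Diamond$ is \emph{QS4.2-consistent} if $\neg\bigwedge\Gamma_0\in\mathrm{QS4.2}$ for no finite $\Gamma_0\subseteq\Gamma$; the empty conjunction is a fixed tautology.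

\begin{theorem}[Soundness]\label{thm:sound}
If a formula $\chi(\bar x)$ is in \textup{QS4.2}, then $\mathrm{ZFC}\vdash\forall\bar x\,\chi^\sigma$ for every forcing translation $\sigma$.
\end{theorem}

\begin{theorem}[Main theorem]\label{thm:main}
For every $\mathcal L^\in$-formula $g(v)$ there is a forcing translation $\sigma_g$ such that for every sentence $\chi$ of $\mathcal L^\Diamond$ the theory
\[
\mathrm{ZFC}+V{=}L+\text{``\,$\Gamma=\{v:g(v)\}$ is a \textup{QS4.2}-consistent set of sentences of $\mathcal L^\Diamond$''}
\]
proves $g(\ulcorner\chi\urcorner)\to\chi^{\sigma_g}$.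
\end{theorem}

\begin{corollary}\label{cor:conj}
If \textup{ZFC} is $\Sigma_1$-sound, then the \textup{ZFC}-provable principles of forcing without equality are exactly the sentences in \textup{QS4.2}.
\end{corollary}

The deduction of the corollary shows where $\Sigma_1$-soundness enters. It uses the following fact:
\begin{equation}\label{eq:arith}
\text{if $\theta$ is an arithmetical sentence and $\mathrm{ZFC}+V{=}L\vdash\theta$, then $\mathrm{ZFC}\vdash\theta$.}
\end{equation}
Indeed, ZFC proves each axiom of $\mathrm{ZFC}+V{=}L$ relativized to $L$, hence proves $\theta^L$; and it proves $\theta^L\leftrightarrow\theta$, because $L$ has the same natural numbers as $V$.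

\begin{proof}[Proof of Corollary~\ref{cor:conj} from Theorems~\ref{thm:sound} and~\ref{thm:main}]
One inclusion is Theorem~\ref{thm:sound}. Conversely, let $\psi$ be a sentence with $\mathrm{ZFC}\vdash\psi^\sigma$ for all $\sigma$, and let $g(v)$ be the formula $v=\ulcorner\neg\psi\urcorner$. The set $\{\neg\psi\}$ is QS4.2-consistent if and only if $\neg\neg\psi\notin\mathrm{QS4.2}$, that is, by tautologies and Modus Ponens, if and only if $\psi\notin\mathrm{QS4.2}$; and ZFC proves this equivalence. Since $(\neg\psi)^{\sigma}$ is $\neg\psi^{\sigma}$, Theorem~\ref{thm:main} gives $\mathrm{ZFC}+V{=}L+\neg\mathrm{Pr}(\psi)\vdash\neg\psi^{\sigma_g}$. As $\mathrm{ZFC}\vdash\psi^{\sigma_g}$, we get $\mathrm{ZFC}+V{=}L\vdash\mathrm{Pr}(\psi)$, and $\mathrm{ZFC}\vdash\mathrm{Pr}(\psi)$ by \eqref{eq:arith}. By $\Sigma_1$-soundness, $\psi\in\mathrm{QS4.2}$.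
\end{proof}

Only the last sentence of this proof uses the hypothesis, to pass from ``ZFC proves that $\psi$ has a derivation'' to ``$\psi$ has a derivation''. The hypothesis cannot be weakened.

\begin{theorem}\label{thm:sharp}
If \textup{ZFC} is not $\Sigma_1$-sound, the Conjecture fails. Hence the Conjecture holds if and only if \textup{ZFC} is $\Sigma_1$-sound.
\end{theorem}

In the proof of Corollary~\ref{cor:conj} the translation depends on $\psi$. This dependence can be removed.

\begin{theorem}\label{thm:univ}
If \textup{ZFC} is $\Sigma_1$-sound, there is a single forcing translation $\sigma^*$ such that for all sentences $\psi$ of $\mathcal L^\Diamond$: $\psi\in\mathrm{QS4.2}$ if and only if $\mathrm{ZFC}\vdash\psi^{\sigma^*}$.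
\end{theorem}

Section~\ref{sec:sound} proves Theorem~\ref{thm:sound}. Section~\ref{sec:idea} shows the method for Theorem~\ref{thm:main} on a model with two worlds and introduces the frame $\mathbb F$ needed in general. Sections~\ref{sec:sat} and~\ref{sec:model} build a model of $\Gamma$ on $\mathbb F$, Section~\ref{sec:labels} labels generic extensions of $L$ by elements of $\mathbb F$, and Section~\ref{sec:trans} joins the two halves. Theorems~\ref{thm:sharp} and~\ref{thm:univ} are proved in Sections~\ref{sec:sharp} and~\ref{sec:univ}.

\section{Forcing and soundness}\label{sec:sound}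

For each $\mathcal L^\in$-formula $\varphi$, the relation $p\Vdash_{\mathbb P}\varphi(\bar\tau)$ is expressed by an $\mathcal L^\in$-formula. Arguments ``in $V[H]$'' are, as usual, arguments about this relation. We use the following textbook facts, each a theorem scheme of ZFC.
\begin{enumerate}
\item[(F1)] Every poset forces each axiom of ZFC, what a condition forces is closed under logical deduction, and no condition forces a contradiction. Hence $\mathrm{ZFC}\vdash\tau$ implies $\mathrm{ZFC}\vdash\forall\mathbb P\;1\Vdash_{\mathbb P}\tau$.
\item[(F2)] If $1\nVdash_{\mathbb P}\neg\varphi(\check{\bar x})$, then some $p$ forces $\varphi(\check{\bar x})$; and $p\Vdash_{\mathbb P}\varphi(\check{\bar x})$ holds if and only if the poset $\{q\in\mathbb P:q\le p\}$ forces $\varphi(\check{\bar x})$.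
\item[(F3)] (Iteration) An extension of $V[H]$ by a poset in $V[H]$ is an extension of $V$ by a two-step iteration $\mathbb Q*\dot{\mathbb R}$.
\item[(F4)] (Products) If $\mathbb P,\mathbb Q\in V$, $H$ is $\mathbb Q$-generic over $V$ and $G$ is $\mathbb P$-generic over $V[H]$, then $G$ is $\mathbb P$-generic over $V$, $H$ is $\mathbb Q$-generic over $V[G]$, and $V[H][G]=V[G][H]$.
\item[(F5)] $V$ and $V[H]$ have the same ordinals and the same constructible universe $L$.
\end{enumerate}
By (F2), $(\Box\chi)^\sigma(\bar x)$ says that every condition of every poset forces $\chi^\sigma(\check{\bar x})$, and $(\Diamond\chi)^\sigma(\bar x)$ is equivalent to $\exists\mathbb P\;1\Vdash_{\mathbb P}\chi^\sigma(\check{\bar x})$.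

\begin{proof}[Proof of Theorem~\ref{thm:sound}]
We induct on derivations. A translation commutes with connectives and quantifiers, and, after renaming bound variables in the $\mathcal L^\in$-formulas where needed, with substitution of variables. So the translation of a first-order axiom is logically valid, and Modus Ponens, Instantiation and Generalization preserve provability of the closure in ZFC. For Necessitation, if $\mathrm{ZFC}\vdash\forall\bar x\,\chi^\sigma$, then by (F1) ZFC proves that every poset forces $\forall\bar x\,\chi^\sigma$, and in particular forces $\chi^\sigma(\check{\bar x})$ for all $\bar x\in V$; this is $\forall\bar x\,(\Box\chi)^\sigma$.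

For (Q2), take an S4.2-proof of $\psi(p_0,\dots,p_{n-1})$ and push all substitutions, including that of the $\chi_i$ for the $p_i$, up to the axioms. This derives $\psi(\chi_0,\dots,\chi_{n-1})$ by Modus Ponens and Necessitation from instances of tautologies and of K, T, 4, .2. It remains to verify these four axioms in ZFC, for arbitrary parameters $\bar x\in V$.

K holds because what a poset forces is closed under Modus Ponens. T holds because the trivial poset forces $\chi^\sigma(\check{\bar x})$ exactly if $\chi^\sigma(\bar x)$ is true. For 4, assume $(\Box\chi)^\sigma(\bar x)$. By (F3), every extension of an extension $V[H]$ is an extension of $V$ and so satisfies $\chi^\sigma(\bar x)$; thus $(\Box\chi)^\sigma(\bar x)$ holds in $V[H]$. For .2, let $\mathbb P$ force $(\Box\chi)^\sigma(\check{\bar x})$, let $V[H]$ be any extension, and let $G$ be $\mathbb P$-generic over $V[H]$. By (F4), $V[H][G]=V[G][H]$ is an extension of $V[G]$, so it satisfies $\chi^\sigma(\bar x)$. Thus $(\Diamond\chi)^\sigma(\bar x)$ holds in $V[H]$.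
\end{proof}

\section{The method}\label{sec:idea}

A \emph{Kripke model with growing domains} consists of worlds with a reflexive and transitive relation $\le$, nonempty domains $D_w$ with $D_u\subseteq D_w$ for $u\le w$, and an interpretation of each predicate symbol at each world. At the world $w$, the quantifier $\forall$ ranges over $D_w$, and $\Box\chi$ holds if $\chi$ holds at every $u\ge w$. To prove Theorem~\ref{thm:main} we build such a model with $\Gamma$ true at the root, and a translation under which each generic extension of $L$ imitates one of the worlds, with $L$ imitating the root.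

\subsection{Two worlds}

Take worlds $r\le t$ with $D_r=\{0\}$ and $D_t=\{0,1\}$, and let $P$ hold of $0$ only, at both worlds. The Barcan formula fails at $r$: $\forall x\,\Box P(x)$ holds and $\Box\forall x\,P(x)$ does not.

A universe must first recognize which world it imitates. Define the \emph{label} $w(V)$ to be $t$ if $\omega_1^L$ is countable and $r$ otherwise. Forcing can only raise the label, and collapsing $\omega_1^L$ raises it from $r$ to $t$.

Next, the sets of $V$ must stand for the elements of $D_{w(V)}$, through a definable map $\pi$ from $V$ onto $D_{w(V)}$; then $P(x)$ is translated as ``$P$ holds of $\pi(x)$ at $w(V)$''. Two obvious definitions of $\pi$ fail. If $\pi(x)=1$ exactly when $x=1$, then $\pi$ takes the value $1$ already in $L$, although $1\notin D_r$. If $\pi(x)=1$ exactly when $x=1$ and $w(V)=t$, the range is correct, but the set $1$ stands for $0$ in $L$ and for $1$ after the collapse, so the translation of $\forall x\,\Box P(x)$ is false in $L$. The new element of the domain must be represented by \emph{new sets}, and these must be recognizable as such. Put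
\[
\pi(x)=1\ \text{ if $x$ is a function from $\omega$ onto $\omega_1^L$},\qquad \pi(x)=0\ \text{ otherwise.}
\]
Then $\pi(x)$ is the same in $V$ and in $V[H]$, and $\pi$ takes the value $1$ in $V$ exactly if $w(V)=t$. The translation of $P(x)$ is $\pi(x)=0$. In $L$, every $x$ has $\pi(x)=0$ and keeps this value in all extensions, so $(\forall x\,\Box P(x))^\sigma$ holds; after the collapse some $x$ has $\pi(x)=1$, so $(\Box\forall x\,P(x))^\sigma$ fails. The map $\pi$ is far from injective, which is harmless only because $\mathcal L^\Diamond$ has no equality.

The example isolates three requirements.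
\begin{enumerate}
\item[(M)] \emph{Monotonicity}: $w(V)\le w(V[H])$.
\item[(R)] \emph{Realization}: if $w(V)\le u$, then some poset forces $w(V[H])=u$.
\item[(P)] \emph{Projection}: $\pi[V]=D_{w(V)}$, and $\pi(x)$ is the same in $V$ and $V[H]$ for $x\in V$.
\end{enumerate}
Lemma~\ref{lem:truth} will show that these three properties make $V$ imitate the world $w(V)$ for all formulas.

\subsection{The frame}

A set-sized frame does not suffice in general. Consider
\[
\psi_\infty\ :\quad \Box\exists x\,\bigl(\neg P(x)\wedge\Diamond\Box P(x)\bigr).
\]
With $P(x)$ read as ``$x$ is countable'', ZFC proves the translation of $\psi_\infty$: every extension has an uncountable set, and this set can be collapsed and then stays countable. So $\neg\psi_\infty\notin\mathrm{QS4.2}$ by Theorem~\ref{thm:sound}, if ZFC is consistent, and the method must handle $\Gamma=\{\psi_\infty\}$. If $\psi_\infty$ holds at a world $r$, then no world $t\ge r$ lies above all worlds above $r$: otherwise there are $x\in D_t$ and $u\ge t$ with $\neg P(x)$ at $t$ and $\Box P(x)$ at $u$, and $t\ge u$ gives $P(x)$ at $t$. On the other hand, suppose that (M) and (R) hold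 and that the worlds form a set. For each $u\ge w(V)$ choose $\mathbb P_u$ forcing the label $u$, and force with the finite support product of the $\mathbb P_u$. By (F4) the resulting model extends a $\mathbb P_u$-generic extension for each $u$, so by (M) its label lies above every $u\ge w(V)$. Hence the frame must be a proper class.

It must also branch, since $\Diamond A$ and $\Diamond B$ may have to be realized at incomparable worlds. We use one level for each successor cardinal of $L$, and on each level the finite subsets of that cardinal. Let $\mathrm{Suc}$ be the class of all $\kappa=(\lambda^+)^L$ with $\lambda$ an infinite cardinal of $L$. For $\kappa\in\mathrm{Suc}$, the symbol $\kappa^+$ always means $(\kappa^+)^L$; it belongs to $\mathrm{Suc}$, and $\kappa<\kappa'$ in $\mathrm{Suc}$ implies $\kappa^+\le\kappa'$. Let $[X]^{<\omega}$ be the set of finite subsets of $X$, and put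
\begin{gather*}
\mathbb F=\{(\kappa,a):\kappa\in\mathrm{Suc},\ a\in[\kappa]^{<\omega}\},\\
(\kappa,a)\le(\kappa',a')\iff \kappa<\kappa'\ \text{ or }\ (\kappa=\kappa'\text{ and }a\subseteq a').
\end{gather*}
This is a partial order with least element $\mathbf r=(\omega_1^L,\emptyset)$, the \emph{root}. On the logical side, level $\kappa$ has room for $\kappa$ many demands $\Diamond A$. On the forcing side, level $\kappa$ will carry $\kappa$ many irreversible changes (``buttons'') that can be made independently, and the label $(\kappa,a)$ will mean that $a$ is the set of changes made on level $\kappa$ and that none has been made higher up.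

\section{Saturated theories and amalgamation}\label{sec:sat}

The worlds of the model will be complete theories with witnesses, as in the Henkin proof of the completeness theorem. Since the frame is a proper class and domains grow, we need a proper class of constants. This section takes place in ZFC.

Add constants $c_\alpha$ for all ordinals $\alpha$. For a set $D$ of ordinals, $\mathrm{Fm}(D)$ is the set of sentences of $\mathcal L^\Diamond$ with constants $c_\alpha$, $\alpha\in D$. For such a sentence $\chi$ write $\vdash\chi$ if replacing the distinct constants of $\chi$ by distinct variables not occurring in $\chi$ yields a formula in QS4.2. The choice of variables is irrelevant: if $\chi(\bar y)\in\mathrm{QS4.2}$ and $\bar z$ is another admissible list, disjoint from $\bar y$, generalize on $\bar y$ and instantiate by $\bar z$; if the lists overlap, pass through a third list disjoint from both. We use three properties.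
\begin{enumerate}
\item[(D1)] $\vdash$ holds of all instances of theorems of S4.2 and is closed under Modus Ponens and Necessitation. In particular, $\vdash\chi\to\theta$ implies $\vdash\Box\chi\to\Box\theta$.
\item[(D2)] $\vdash\forall x\,\theta(x)\to\theta(c)$, and hence $\vdash\theta(c)\to\exists x\,\theta(x)$.
\item[(D3)] If $\vdash\chi\to\theta(c)$ and $c$ occurs in neither $\chi$ nor $\theta(x)$, then $\vdash\chi\to\forall x\,\theta(x)$.
\end{enumerate}
For Modus Ponens, replace the constants of both premises simultaneously by variables that occur in neither. In (D2), the variable replacing $c$ is not quantified in $\theta$, so it is free for $x$ and we obtain a quantifier axiom; the second statement is the contrapositive of the first for $\neg\theta$. In (D3), let $\chi'\to\theta'(y)$ be the formula of QS4.2 obtained by replacing $c$ by $y$ and the other constants by other fresh variables. Since $y$ does not occur in $\chi'$, Generalization and the second quantifier axiom give $\chi'\to\forall y\,\theta'(y)$; in the same way the axiom $\forall y\,\theta'(y)\to\theta'(x)$ gives $\forall y\,\theta'(y)\to\forall x\,\theta'(x)$.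

A set $\Delta\subseteq\mathrm{Fm}(D)$ is \emph{consistent} if $\vdash\neg\bigwedge\Delta_0$ for no finite $\Delta_0\subseteq\Delta$. This does not depend on $D$, and for sets of sentences of $\mathcal L^\Diamond$ it is QS4.2-consistency.

\begin{definition}
A pair $(D,T)$ is \emph{saturated} if $D\neq\emptyset$, $T\subseteq\mathrm{Fm}(D)$ is consistent, $T$ contains $\chi$ or $\neg\chi$ for every $\chi\in\mathrm{Fm}(D)$, and $\exists x\,\theta(x)\in T$ implies $\theta(c_\alpha)\in T$ for some $\alpha\in D$.
\end{definition}

If $(D,T)$ is saturated, then $T$ is closed under deduction within $\mathrm{Fm}(D)$: if $T_0\subseteq T$ is finite, $\chi\in\mathrm{Fm}(D)$ and $\vdash\bigwedge T_0\to\chi$, then $\neg\chi\in T$ would make $T$ inconsistent, so $\chi\in T$.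

\begin{lemma}[Henkin's lemma]\label{lem:henkin}
If $\Delta\subseteq\mathrm{Fm}(D)$ is consistent, $E\cap D=\emptyset$, $E$ is infinite and $|E|\ge|D|$, then there is a saturated pair $(D\cup E,T)$ with $\Delta\subseteq T$.
\end{lemma}

\begin{proof}
Let $\rho=|E|$. As $\mathcal L^\Diamond$ is countable and $|D|\le\rho$, we can enumerate $\mathrm{Fm}(D\cup E)=\{\chi_i:i<\rho\}$. We build an increasing sequence of consistent sets $\Delta_i$, with $\Delta_0=\Delta$ and unions at limits, adding at most two sentences at each step; so $\Delta_i\setminus\Delta$ is finite if $i$ is finite and has size at most $|i|<\rho$ otherwise. One of $\Delta_i\cup\{\chi_i\}$ and $\Delta_i\cup\{\neg\chi_i\}$ is consistent, for otherwise there is a conjunction $\delta$ of members of $\Delta_i$ with $\vdash\delta\to\neg\chi_i$ and $\vdash\delta\to\neg\neg\chi_i$. Call it $\Delta_i'$, choosing the first if possible. Unless $\chi_i\in\Delta_i'$ and $\chi_i$ has the form $\exists x\,\theta(x)$, put $\Delta_{i+1}=\Delta_i'$. In the remaining case pick $e\in E$ such that $c_e$ does not occur in $\Delta_i'$; this is possible because $\Delta$ has no constants from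 $E$ and fewer than $\rho$ constants occur in $\Delta_i'\setminus\Delta$. Put $\Delta_{i+1}=\Delta_i'\cup\{\theta(c_e)\}$. If this set were inconsistent, then $\vdash\delta\to\neg\theta(c_e)$ for a conjunction $\delta$ of members of $\Delta_i'$, so $\vdash\delta\to\forall x\,\neg\theta(x)$ by (D3), contradicting the consistency of $\Delta_i'\ni\exists x\,\theta(x)$.

The union $T=\bigcup_i\Delta_i$ is consistent and decides each $\chi_i$. If $\chi_i=\exists x\,\theta(x)$ is in $T$, then $\neg\chi_i\notin\Delta_i'$, so $\chi_i\in\Delta_i'$ and a witness was added at step $i$.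
\end{proof}

Let $\Box^-T=\{\chi:\Box\chi\in T\}$. For saturated pairs write $(D,T)\mathrel R(D',T')$, or briefly $T\mathrel RT'$, if $D\subseteq D'$ and $\Box^-T\subseteq T'$. For saturated pairs we have the following. The set $\Box^-T$ is closed under finite conjunctions, since $\Box p\wedge\Box q\to\Box(p\wedge q)$ and $\Box(p\to p)$ are theorems of S4.2. By T, $\Box^-T\subseteq T$, so $R$ is reflexive. By 4, $T\mathrel RT'$ implies $\Box^-T\subseteq\Box^-T'$: if $\Box\chi\in T$, then $\Box\Box\chi\in T$ and $\Box\chi\in T'$. Hence $R$ is transitive.

Three lemmas produce the consistent sets to which Henkin's lemma will be applied: the first realizes a possibility, the second joins two successors of one world, and the third handles directed limits.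

\begin{lemma}\label{lem:dia}
If $(D,T)$ is saturated and $\Diamond A\in T$, then $\Box^-T\cup\{A\}$ is consistent.
\end{lemma}

\begin{proof}
Otherwise $\vdash\chi\to\neg A$ for some $\chi\in\Box^-T$. Then $\vdash\Box\chi\to\Box\neg A$, so $\Box\neg A\in T$, while $\Diamond A$ is $\neg\Box\neg A$.
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $(D,T)$, $(D_1,T_1)$, $(D_2,T_2)$ be saturated with $T\mathrel RT_1$, $T\mathrel RT_2$ and $D_1\cap D_2=D$. Then $\Box^-T_1\cup\Box^-T_2$ is consistent.
\end{lemma}

Axiom .2 speaks about sentences that $T$ can express, while $T_1$ and $T_2$ have constants outside $D$. The hypothesis $D_1\cap D_2=D$ rules out a clash such as $\Box P(c)\in T_1$, $\Box\neg P(c)\in T_2$ over a shared constant $c$ unknown to $T$, and it lets us quantify the new constants away.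

\begin{proof}
Suppose not. Then there are $\chi_1(\bar d)\in\Box^-T_1$ and $\chi_2(\bar e)\in\Box^-T_2$ with $\vdash\neg(\chi_1\wedge\chi_2)$, where $\bar d$ lists the constants of $\chi_1$ from $D_1\setminus D$ and $\bar e$ those of $\chi_2$ from $D_2\setminus D$. Let $A_1=\exists\bar x\,\chi_1(\bar x)$ and $A_2=\exists\bar y\,\chi_2(\bar y)$, with fresh variables; both are in $\mathrm{Fm}(D)$. Since $D_1\cap D_2=D$, the constants $\bar d$ do not occur in $\chi_2$, so (D3) applied to $\vdash\chi_2\to\neg\chi_1(\bar d)$ gives $\vdash\chi_2\to\neg A_1$. The constants $\bar e$ do not occur in $A_1$, so (D3) applied to $\vdash A_1\to\neg\chi_2(\bar e)$ gives $\vdash A_1\to\neg A_2$, that is, $\vdash A_2\to\neg A_1$.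

By (D2), $\vdash\chi_j\to A_j$, so $\Box A_j\in T_j$ for $j=1,2$. Then $\Diamond\Box A_1\in T$, since otherwise $\Box\neg\Box A_1\in T$ and $\neg\Box A_1\in T_1$. By axiom .2, $\Box\Diamond A_1\in T$, so $\Diamond A_1\in T_2$. But $\Box A_2\in T_2$ and $\vdash\Box A_2\to\Box\neg A_1$ give $\Box\neg A_1\in T_2$, a contradiction.
\end{proof}

This is the only use of axiom .2 in the proof of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:dir}
Let $J$ be a nonempty directed set and let $(D_j,T_j)$, $j\in J$, be saturated with $T_j\mathrel RT_k$ for $j\le k$. Then every finite subset of $\bigcup_j\Box^-T_j$ lies in $\Box^-T_k\subseteq T_k$ for some $k$, and $k$ can be taken above any given element of $J$. In particular, the union is consistent.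
\end{lemma}

\begin{proof}
We have $\Box^-T_j\subseteq\Box^-T_k$ for $j\le k$, and $J$ is directed.
\end{proof}

\section{A model on the frame $\mathbb F$}\label{sec:model}

Work in $\mathrm{ZFC}+V{=}L$, and let $\Gamma$ be a QS4.2-consistent set of sentences given by a definition without parameters. The axiom $V=L$ serves only to make choices definable, through the canonical well-ordering $<_L$.

\begin{proposition}\label{prop:model}
There are saturated pairs $(D_w,T_w)$, $w\in\mathbb F$, given by a class function definable without parameters, such that $\Gamma\subseteq T_{\mathbf r}$ and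
\begin{enumerate}
\item[(a)] $u\le w$ implies $(D_u,T_u)\mathrel R(D_w,T_w)$;
\item[(b)] if $\Diamond A\in T_u$, then $A\in T_w$ for some $w\ge u$.
\end{enumerate}
\end{proposition}

The difficulty is that the frame is prescribed. A demand $\Diamond A\in T_{(\kappa,a)}$ is met at a node $a\cup\{\xi\}$, for a new index $\xi$, by a theory $U\ni A$. But then theories must be placed at all nodes $b\cup\{\xi\}$, and for $b\supsetneq a$ such a node lies above both $a\cup\{\xi\}$ and $b$. Amalgamation provides one theory $Y$ that is an $R$-successor of $U$ and of all earlier theories of the level; see Figure~\ref{fig:cube}. To secure the hypothesis $D_1\cap D_2=D$, each step draws its new constants from an unused interval of ordinals.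

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small,inner sep=3pt}]
\node (e) at (0,0) {$\emptyset:\ T_\emptyset$};
\node (a) at (-3,1.2) {$\{0\}:\ T_{\{0\}}$};
\node (b) at (0,1.2) {$\{1\}:\ T_{\{1\}}$};
\node[draw] (c) at (3,1.2) {$\{2\}:\ T_\emptyset$};
\node (ab) at (-3,2.4) {$\{0,1\}:\ T_{\{0,1\}}$};
\node[draw] (ac) at (0,2.4) {$\{0,2\}:\ U$};
\node[draw] (bc) at (3,2.4) {$\{1,2\}:\ T_{\{1\}}$};
\node[draw] (abc) at (0,3.6) {$\{0,1,2\}:\ Y$};
\draw (e)--(a) (e)--(b) (e)--(c) (a)--(ab) (a)--(ac) (b)--(ab) (b)--(bc)
      (c)--(ac) (c)--(bc) (ab)--(abc) (ac)--(abc) (bc)--(abc);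
\end{tikzpicture}
\caption{Step $\xi=2$ of the construction on one level of $\mathbb F$, when the demand is $\Diamond A\in T_{\{0\}}$. Theories are already placed at the subsets of $\{0,1\}$; the boxed nodes are new. The theory $U$ contains $A$ and $\Box^-T_{\{0\}}$; the theory $Y$ contains $\Box^-U$ and $\Box^-T_b$ for all $b\subseteq\{0,1\}$; a new node $b\cup\{2\}$ with $0\notin b$ repeats $T_b$.}
\label{fig:cube}
\end{figure}

\begin{proof}
We recurse on $\kappa\in\mathrm{Suc}$, always making the $<_L$-least choice, and we keep each $D_{(\kappa,a)}$ a bounded subset of $\kappa$. Let $\kappa=\lambda^+$, suppose that the lower levels are constructed with (a) holding among them, and write $D_a,T_a$ for $D_{(\kappa,a)},T_{(\kappa,a)}$. For $\xi<\kappa$ let $\gamma_\xi=\lambda\cdot(2+2\cdot\xi)$ in ordinal arithmetic. Then $|\gamma_\xi|=\lambda$, so $\gamma_\xi<\kappa$; the sequence is increasing, $\gamma_0=\lambda\cdot2$, and $\gamma_{\xi+1}=\gamma_\xi+\lambda\cdot2$. By recursion on $\xi<\kappa$ we define $(D_a,T_a)$ for $a\in[\xi]^{<\omega}$ so that (a) holds among these nodes and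
\begin{equation}\label{eq:inv}
D_a\subseteq\gamma_\xi\quad\text{for all }a\in[\xi]^{<\omega}.
\end{equation}
At limit $\xi$ nothing new is defined, since $[\xi]^{<\omega}=\bigcup_{\eta<\xi}[\eta]^{<\omega}$, and both requirements are inherited. In each application of Henkin's lemma below, $E$ is an interval of order type $\lambda$ and the old constants lie below its left endpoint, which has cardinality $\lambda$; so the hypotheses of the lemma on $D$ and $E$ hold.

\emph{The node $\emptyset$.} If $\kappa=\omega_1$, let $\Delta=\Gamma$ and $D=\emptyset$. If $\kappa>\omega_1$, let $\Delta=\bigcup_u\Box^-T_u$ and $D=\bigcup_uD_u$, where $u$ ranges over all $(\kappa',a)\in\mathbb F$ with $\kappa'<\kappa$. Then $D\subseteq\lambda$, since $D_u\subseteq\kappa'\le\lambda$. The index set is nonempty and directed (two nodes $(\kappa',a),(\kappa',b)$ lie below $(\kappa',a\cup b)$, and nodes on different levels are comparable), so $\Delta$ is consistent by Lemma~\ref{lem:dir}. Henkin's lemma with $E=[\lambda,\lambda\cdot2)$ gives a saturated pair $(D_\emptyset,T_\emptyset)$ with $\Delta\subseteq T_\emptyset$ and $D_\emptyset=D\cup E\subseteq\gamma_0$.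 Thus $T_u\mathrel RT_\emptyset$ for all $u$ on lower levels.

\emph{From $\xi$ to $\xi+1$.} The set $[\kappa]^{<\omega}\times\mathrm{Fm}(\kappa)$ has size $\kappa$; fix once for the level a function $e$ from $\kappa$ onto it that takes every value unboundedly often. The new nodes are the sets $a\cup\{\xi\}$ with $a\in[\xi]^{<\omega}$. Let $e(\xi)=(a_\xi,A)$. Call the step \emph{active} if $a_\xi\subseteq\xi$ and $\Diamond A\in T_{a_\xi}$. If it is not active, put $(D_{a\cup\{\xi\}},T_{a\cup\{\xi\}})=(D_a,T_a)$ for all $a$; then (a) and \eqref{eq:inv} persist. Suppose that the step is active.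

By Lemma~\ref{lem:dia} and Henkin's lemma there is a saturated pair $(D_U,U)$ with $\Box^-T_{a_\xi}\cup\{A\}\subseteq U$ and $D_U=D_{a_\xi}\cup[\gamma_\xi,\gamma_\xi+\lambda)$. So $T_{a_\xi}\mathrel RU$. We claim that
\[
\Delta=\Box^-U\cup\bigcup_{b\in[\xi]^{<\omega}}\Box^-T_b
\]
is consistent. By Lemma~\ref{lem:dir}, a finite subset of $\Delta$ lies in $\Box^-U\cup\Box^-T_b$ for a single $b\supseteq a_\xi$. We have $T_{a_\xi}\mathrel RU$ and $T_{a_\xi}\mathrel RT_b$, and $D_U\cap D_b=D_{a_\xi}$ because $D_{a_\xi}\subseteq D_b\subseteq\gamma_\xi$ by \eqref{eq:inv}. So $\Box^-U\cup\Box^-T_b$ is consistent by Lemma~\ref{lem:amalg}. Henkin's lemma with $E=[\gamma_\xi+\lambda,\gamma_\xi+\lambda\cdot2)$ gives a saturated pair $(D_Y,Y)$ with $\Delta\subseteq Y$ and $D_Y=\bigcup_bD_b\cup[\gamma_\xi,\gamma_{\xi+1})$. So $U\mathrel RY$ and $T_b\mathrel RY$ for all $b\in[\xi]^{<\omega}$. Put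
\[
(D_{a\cup\{\xi\}},T_{a\cup\{\xi\}})=
\begin{cases}
(D_U,U)&\text{if }a=a_\xi,\\
(D_Y,Y)&\text{if }a\supsetneq a_\xi,\\
(D_a,T_a)&\text{if }a\not\supseteq a_\xi.
\end{cases}
\]
All three domains are contained in $\gamma_{\xi+1}$, so \eqref{eq:inv} holds at $\xi+1$.

We check (a) for the new nodes. First, $T_b\mathrel RT_{b\cup\{\xi\}}$ for each $b\in[\xi]^{<\omega}$: the three cases read $T_{a_\xi}\mathrel RU$, $T_b\mathrel RY$ and $T_b\mathrel RT_b$. Let $a\subseteq b$ in $[\xi]^{<\omega}$. Then $T_a\mathrel RT_b\mathrel RT_{b\cup\{\xi\}}$, so $T_a\mathrel RT_{b\cup\{\xi\}}$. It remains to see that $T_{a\cup\{\xi\}}\mathrel RT_{b\cup\{\xi\}}$. If $a\not\supseteq a_\xi$, the left side is $T_a$ and this was just shown. If $a=a_\xi$, the left side is $U$ and the right side is $U$ or $Y$. If $a\supsetneq a_\xi$, both sides are $Y$.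

This completes level $\kappa$. Property (a) across levels follows from $T_u\mathrel RT_{(\kappa,\emptyset)}\mathrel RT_{(\kappa,a)}$ for $u$ on a lower level. For (b), let $\Diamond A\in T_{(\kappa,a)}$; then $A\in\mathrm{Fm}(\kappa)$. Choose $\xi$ greater than all elements of $a$ with $e(\xi)=(a,A)$. Step $\xi$ is active, and $A\in U=T_{(\kappa,a\cup\{\xi\})}$.
\end{proof}

Membership in $T_w$ obeys the truth conditions of a Kripke model: for $w\in\mathbb F$ and formulas with constants from $D_w$,
\begin{align}
\forall x\,\chi(x)\in T_w&\iff\chi(c_\alpha)\in T_w\text{ for all }\alpha\in D_w,\label{eq:forall}\\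
\Box\chi\in T_w&\iff\chi\in T_u\text{ for all }u\ge w.\label{eq:box}
\end{align}
The implications from left to right are (D2) and (a). If $\forall x\,\chi(x)\notin T_w$, then $\exists x\,\neg\chi(x)\in T_w$, and saturation gives $\alpha\in D_w$ with $\neg\chi(c_\alpha)\in T_w$. If $\Box\chi\notin T_w$, then $\Diamond\neg\chi\in T_w$, and (b) gives $u\ge w$ with $\neg\chi\in T_u$.

\section{Labeling generic extensions of $L$}\label{sec:labels}

Work in ZFC together with the statement ``$V=L[G]$ for some poset $\mathbb P\in L$ and some $L$-generic $G\subseteq\mathbb P$'', abbreviated ``$V$ is set-generic over $L$''. By (F3) and (F5) this statement is preserved by set forcing. We define a label $w(V)\in\mathbb F$ and prove (M) and (R).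

\subsection{Buttons}

Recall that a subset $C$ of a limit ordinal $\kappa$ is a \emph{club} if it is unbounded in $\kappa$ and contains its limit points below $\kappa$, and that $S\subseteq\kappa$ is \emph{stationary} if it meets every club. By Ulam's theorem, the successor $\kappa$ of an infinite cardinal has $\kappa$ many pairwise disjoint stationary subsets. For $\kappa\in\mathrm{Suc}$ let $\langle S^\kappa_\xi:\xi<\kappa\rangle\in L$ be the $<_L$-least sequence of pairwise disjoint subsets of $\kappa$ that are stationary in $L$.

\begin{definition}
A \emph{button} is a pair $(\kappa,\xi)$ with $\xi<\kappa\in\mathrm{Suc}$. A \emph{witness} for it is a club $C\subseteq\kappa$ such that $C\cap S^\kappa_\xi=\emptyset$ or $\operatorname{otp}(C)<\kappa$. A button is \emph{pushed} if it has a witness, and $B(V)$ is the class of pushed buttons. For a set $B$ of buttons, $B_\kappa=\{\xi:(\kappa,\xi)\in B\}$.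
\end{definition}

Being a button and being a witness are absolute between $V$ and its forcing extensions, by (F5). So $B(V)\subseteq B(V[H])$, and witnesses can play the part of the surjections in the two-world example. The clause on order types makes an unpushed button certify that its level is a regular cardinal:
\begin{enumerate}
\item[(B1)] If $\kappa\in\mathrm{Suc}$ is not regular in $V$, then $B(V)_\kappa=\kappa$, because the range of a continuous increasing cofinal map $\operatorname{cf}(\kappa)\to\kappa$ is a club of order type $\operatorname{cf}(\kappa)<\kappa$.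
\item[(B2)] If $\kappa\in\mathrm{Suc}$ is regular in $V$, then it is uncountable (as $\kappa>\omega$) and all its clubs have order type $\kappa$; so $\xi\notin B(V)_\kappa$ if and only if $S^\kappa_\xi$ is stationary in $V$.
\end{enumerate}
In particular $B(L)=\emptyset$. Small forcing does not push buttons on high levels.

\begin{lemma}\label{lem:small}
If $\kappa$ is regular uncountable and $|\mathbb Q|<\kappa$, then $\mathbb Q$ preserves the regularity of $\kappa$ and the stationarity of every stationary $T\subseteq\kappa$.
\end{lemma}

\begin{proof}
Let $\dot f$ be a name for a function $\delta\to\kappa$ with $\delta<\kappa$. Each pair $(q,i)\in\mathbb Q\times\delta$ determines at most one $\beta$ with $q\Vdash\dot f(i)=\beta$. So fewer than $\kappa$ values are possible, they are bounded in $\kappa$, and $\dot f$ is not cofinal. Now let $p$ force that $\dot C\subseteq\kappa$ is a club. For $\alpha<\kappa$ and $q\le p$ choose $q'\le q$ and $\beta_{q,\alpha}$ with $\alpha<\beta_{q,\alpha}<\kappa$ and $q'\Vdash\beta_{q,\alpha}\in\dot C$, and let $h(\alpha)=\sup_q\beta_{q,\alpha}<\kappa$. The limit ordinals closed under $h$ form a club;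 let $\delta\in T$ be one of them. For each $\alpha<\delta$, densely many conditions below $p$ force an element of $(\alpha,\delta)$ into $\dot C$. So $p$ forces that $\dot C\cap\delta$ is unbounded in $\delta$, hence that $\delta\in\dot C\cap T$.
\end{proof}

Apply the lemma in $L$ to the poset $\mathbb P$ with $V=L[G]$: no button $(\kappa,\xi)$ with $\kappa>|\mathbb P|^L$ is pushed in $V$. So $B(V)$ is a set. This is the one place where set-genericity over $L$ is used.

\subsection{Labels}

The label looks at the highest level on which a button is pushed. If infinitely many are pushed there, as after a collapse, no node of that level describes the situation, and we move to the bottom of the next level. For a set $B$ of buttons let $\kappa_B$ be the least $\kappa\in\mathrm{Suc}$ such that $B$ has no element $(\nu,\xi)$ with $\nu>\kappa$, and put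
\[
\ell(B)=
\begin{cases}
(\kappa_B,\,B_{\kappa_B})&\text{if $B_{\kappa_B}$ is finite},\\
(\kappa_B^+,\,\emptyset)&\text{otherwise},
\end{cases}
\qquad\qquad w(V)=\ell(B(V))\in\mathbb F.
\]
The function $\ell$ is absolute between $V$ and its forcing extensions. It is defined on all sets of buttons, not only on $B(V)$; Section~\ref{sec:trans} needs this.

\begin{lemma}[Monotonicity]\label{lem:mono}
$B\subseteq B'$ implies $\ell(B)\le\ell(B')$. Hence $w(V)\le w(V[H])$. If $V=L$, then $w(V)=\mathbf r$.
\end{lemma}

\begin{proof}
From the definition, $(\kappa_B,\emptyset)\le\ell(B)\le(\kappa_B^+,\emptyset)$ for every $B$. Let $B\subseteq B'$; then $\kappa_B\le\kappa_{B'}$. If $\kappa_B<\kappa_{B'}$, then $\ell(B)\le(\kappa_B^+,\emptyset)\le(\kappa_{B'},\emptyset)\le\ell(B')$. Suppose $\kappa_B=\kappa_{B'}=\kappa$. If $B'_\kappa$ is finite, then so is $B_\kappa\subseteq B'_\kappa$, and $(\kappa,B_\kappa)\le(\kappa,B'_\kappa)$. If $B'_\kappa$ is infinite, then $\ell(B)\le(\kappa^+,\emptyset)=\ell(B')$. The other statements follow from $B(V)\subseteq B(V[H])$ and $\ell(\emptyset)=\mathbf r$.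
\end{proof}

\subsection{Shooting a club with finite conditions}

To realize a label $(\kappa,a')$ we must push finitely many prescribed buttons on level $\kappa$, and no others on that level or above. We first collapse so that $\kappa$ becomes $\omega_1$, and then add a club that avoids the prescribed sets $S^\kappa_\xi$. To protect level $\kappa^+$ by Lemma~\ref{lem:small}, the poset should have size $\aleph_1$. The closed bounded subsets of a stationary $S\subseteq\omega_1$ are too many for this: if $\delta\in S$ is the limit of an $\omega$-sequence from $S$, each subset of the sequence together with $\delta$ is one, so there are at least $2^{\aleph_0}$, and the continuum may be large in $V$. We use finite conditions instead. A finite condition cannot list the club up to some point, so it lists finitely many points and finitely many open intervals that the club promises to avoid.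

Let $-1$ be a symbol below all ordinals, so that $(-1,\beta]=[0,\beta]$. For $S\subseteq\omega_1$ let $\mathbb Q_S$ consist of the pairs $p=(x_p,I_p)$ where $x_p\subseteq S$ is finite, $I_p$ is a finite set of pairs $(\alpha,\beta)$ with $-1\le\alpha<\beta<\omega_1$, and $x_p\cap(\alpha,\beta]=\emptyset$ for all $(\alpha,\beta)\in I_p$. Put $q\le p$ if $x_q\supseteq x_p$ and $I_q\supseteq I_p$.

\begin{lemma}\label{lem:shoot}
Let $S\subseteq\omega_1$ be stationary. Then $|\mathbb Q_S|=\aleph_1$, and $\mathbb Q_S$ adds a club subset of $S$, preserves $\omega_1$, and preserves the stationarity of every stationary $T\subseteq S$.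
\end{lemma}

\begin{proof}
Conditions are finite objects over $\omega_1$, which gives the size. Throughout, $\omega_1$ means $\omega_1^V$.

\emph{The club.} Let $G$ be generic and $X=\bigcup_{p\in G}x_p\subseteq S$. Given $p$ and $\gamma\in\omega_1\setminus x_p$, let $\alpha=\max(x_p\cap\gamma)$, or $\alpha=-1$ if this set is empty; then $(x_p,I_p\cup\{(\alpha,\gamma)\})$ is a condition below $p$. By genericity, each $\gamma<\omega_1$ lies in $X$ or in an interval $(\alpha,\beta]$ with $(\alpha,\beta)\in I_p$ for some $p\in G$; and not both, since conditions in $G$ are compatible. So $\omega_1\setminus X$ is a union of intervals $(\alpha,\beta]=(\alpha,\beta+1)$, which are open in the order topology, and $X$ is closed. It is unbounded, since any $\gamma\in S$ above all ordinals occurring in $p$ can be added to $x_p$.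

\emph{Conditions that seal a model.} Let $\Theta$ be a large regular cardinal. If $M\prec H(\Theta)$ is countable, then $\delta=M\cap\omega_1$ is an ordinal, and a finite set is an element of $M$ if and only if it is a subset of $M$. For every countable $Z\subseteq H(\Theta)$, the ordinals $M\cap\omega_1$ with $Z\subseteq M$ include a club. Let $M$ be such a model with $S\in M$ and $\delta\in S$, and let $p\in\mathbb Q_S\cap M$. All ordinals in $p$ are below $\delta$, so $q=(x_p\cup\{\delta\},I_p)$ is a condition below $p$.

\emph{Claim.} If $\mathcal D\in M$ is dense below $p$ and $r\le q$, then some $s\in\mathcal D\cap M$ is compatible with $r$.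

Since $\delta\in x_r$, each $(\alpha,\beta)\in I_r$ has $\beta<\delta$ or $\alpha\ge\delta$; this is the purpose of putting $\delta$ into $q$. Let $r_0=(x_r\cap\delta,\{(\alpha,\beta)\in I_r:\beta<\delta\})$. Then $r_0\in\mathbb Q_S\cap M$ and $r_0\le p$. By elementarity pick $s\le r_0$ in $\mathcal D\cap M$; all ordinals in $s$ are below $\delta$. We check that $(x_s\cup x_r,I_s\cup I_r)$ is a condition. Points of $x_s$ avoid the intervals of $I_s$, which include those of $I_r$ with $\beta<\delta$, and they lie below the intervals with $\alpha\ge\delta$. Points of $x_r\cap\delta$ belong to $x_s$. Points of $x_r\setminus\delta$ avoid the intervals of $I_r$, and lie above the intervals of $I_s$. This proves the claim.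

\emph{Preservation.} Let $T\subseteq S$ be stationary and let $p$ force that $\dot C$ is a club in $\omega_1$. Choose $M$ as above with $S,p,\dot C\in M$ and $\delta=M\cap\omega_1\in T$, and form $q$. For $\eta<\delta$, the set $\mathcal D_\eta$ of $s\le p$ such that $s\Vdash\zeta\in\dot C$ for some $\zeta$ with $\eta<\zeta<\omega_1$ is dense below $p$ and belongs to $M$. Given $r\le q$, take $s\in\mathcal D_\eta\cap M$ compatible with $r$. By elementarity $\zeta$ can be taken in $M$, so $\zeta<\delta$, and a common extension of $r$ and $s$ forces $\zeta\in\dot C\cap(\eta,\delta)$. Hence $q$ forces that $\delta$ is a limit point of $\dot C$.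

Thus in $V[G]$ every club in $\omega_1$ has a limit point in $T$. If $\omega_1$ were countable in $V[G]$, a cofinal $\omega$-sequence would be a club without limit points below $\omega_1$, contradicting the case $T=S$. So $\omega_1$ is preserved, and every club meets $T$.
\end{proof}

\subsection{Realization}

For an infinite ordinal $\mu$, let $\mathrm{Col}(\omega,\mu)$ be the poset of finite partial functions from $\omega$ to $\mu$, ordered by reverse inclusion. It has size $|\mu|$ and makes $\mu$ countable.

\begin{lemma}[Realization]\label{lem:real}
Let $w(V)=(\kappa,a)\le(\kappa',a')\in\mathbb F$. There is a poset forcing $w(V[H])=(\kappa',a')$.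
\end{lemma}

\begin{proof}
Let $B=B(V)$, and let $\nu$ range over $\mathrm{Suc}$. In both cases of the definition of $\ell$ we have $B_\kappa=a$ and $B_\nu=\emptyset$ for $\nu>\kappa$; in the second case $\kappa=\kappa_B^+$ and $B_\kappa=\emptyset=a$. By (B1) and (B2), every $\nu\ge\kappa$ is regular uncountable in $V$, and the sets $S^\nu_\xi$ for $\nu>\kappa$ and $S^\kappa_\xi$ for $\xi\notin a$ are stationary in $V$.

\emph{Case A: $\kappa'=\kappa$.} If $a'=a$, use the trivial poset. Let $a\subsetneq a'$. Write $\kappa=(\lambda^+)^L$ and $\mu=|\lambda|^V$; then $\mu<\kappa$, and every ordinal below $\kappa$ has cardinality at most $\mu$ in $V$. Let $H_0$ be generic for $\mathrm{Col}(\omega,\mu)$. By Lemma~\ref{lem:small}, in $V[H_0]$ all $\nu\ge\kappa$ are still regular and the sets listed above are still stationary. All ordinals below $\kappa$ are now countable, so $\kappa=\omega_1$ in $V[H_0]$. Let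
\[
S=\kappa\setminus\bigcup_{\xi\in a'\setminus a}S^\kappa_\xi .
\]
By disjointness, $S\supseteq S^\kappa_\eta$ for every $\eta\in\kappa\setminus a'$; such $\eta$ exist since $a'$ is finite, so $S$ is stationary. Let $H_1$ be $\mathbb Q_S$-generic over $V[H_0]$, and let $B'=B(V[H_0][H_1])$. The new club is a witness for $(\kappa,\xi)$, $\xi\in a'\setminus a$, and the buttons with $\xi\in a$ stay pushed. For $\eta\in\kappa\setminus a'$, Lemma~\ref{lem:shoot} keeps $\kappa=\omega_1$ regular and $S^\kappa_\eta\subseteq S$ stationary, so $(\kappa,\eta)$ is not pushed. For $\nu>\kappa$ we have $|\mathbb Q_S|=\kappa<\nu$, so $B'_\nu=\emptyset$ by Lemma~\ref{lem:small}. Thus $B'_\kappa=a'\ne\emptyset$, $\kappa_{B'}=\kappa$, and the label is $(\kappa,a')$. The collapse may push buttons below level $\kappa$, but the label ignores them.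

\emph{Case B: $\kappa<\kappa'$.} Write $\kappa'=(\lambda^+)^L$; then $\lambda\ge\kappa$ is a cardinal of $L$. As $\kappa'$ is a cardinal in $V$, $|\mathrm{Col}(\omega,\lambda)|=|\lambda|<\kappa'$. Let $H_0$ be generic for $\mathrm{Col}(\omega,\lambda)$ and $B'=B(V[H_0])$. By Lemma~\ref{lem:small}, $B'_\nu=\emptyset$ for $\nu\ge\kappa'$. Every $\nu\le\lambda$ is a countable ordinal above $\omega$ in $V[H_0]$, so $B'_\nu=\nu$ by (B1). No element of $\mathrm{Suc}$ lies strictly between $\lambda$ and $\kappa'$. If $\lambda\in\mathrm{Suc}$, then $\kappa_{B'}=\lambda$ and $B'_\lambda$ is infinite, so the label is $(\lambda^+,\emptyset)=(\kappa',\emptyset)$. If $\lambda\notin\mathrm{Suc}$, then $\lambda$ is an uncountable limit cardinal of $L$ and $\mathrm{Suc}\cap\lambda$ is unbounded in $\lambda$. So no element of $\mathrm{Suc}\cap\lambda$ bounds the levels of $B'$; hence $\kappa_{B'}=\kappa'$, and the label is again $(\kappa',\emptyset)$. Now apply Case~A in $V[H_0]$ to $(\kappa',\emptyset)\le(\kappa',a')$.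

In both cases the successive forcings combine into one poset by (F3).
\end{proof}

\section{The translation}\label{sec:trans}

Fix a formula $g(v)$. Let $\mathrm{ZFC}_g$ be the theory
\[
\mathrm{ZFC}+\text{``$V$ is set-generic over $L$''}+\text{``$L\models\{v:g(v)\}$ is a QS4.2-consistent set of sentences''}.
\]
It proves that every poset forces each of its axioms, the last one because $L$ is the same in all extensions. Hence
\begin{equation}\label{eq:nec}
\mathrm{ZFC}_g\vdash\tau\quad\text{implies}\quad\mathrm{ZFC}_g\vdash\forall\mathbb Q\;1\Vdash_{\mathbb Q}\tau .
\end{equation}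
Work in $\mathrm{ZFC}_g$. Let $(D_w,T_w)_{w\in\mathbb F}$ be the class of Proposition~\ref{prop:model}, computed in $L$ for $\Gamma=\{v:g(v)\}^L$. It is the same class in $V$ and in all forcing extensions. Sentences with constants are finite objects over the ordinals, so $\mathrm{Fm}(D_w)$ is the same in $L$ and $V$, and \eqref{eq:forall} and \eqref{eq:box} hold as statements of $V$.

It remains to define the projection $\pi$. A set may stand for a constant $\alpha\in D_u$ only if $u\le w(V)$, and it must carry absolute evidence of this. Such evidence is a family of witnesses for a set of buttons with label $u$. Let $\alpha_*=\min D_{\mathbf r}$; it lies in every $D_w$. Call $x$ a \emph{certified constant} if $x=(c,\alpha)$, where $c$ is a function whose domain is a set of buttons, each value $c(\kappa,\xi)$ is a witness for $(\kappa,\xi)$, and $\alpha\in D_{\ell(\operatorname{dom}c)}$. Define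
\[
\pi(x)=\alpha\ \text{ if $x=(c,\alpha)$ is a certified constant},\qquad\pi(x)=\alpha_*\ \text{ otherwise.}
\]

\begin{lemma}[Projection]\label{lem:proj}
In $\mathrm{ZFC}_g$: \textup{(a)} $\pi[V]=D_{w(V)}$; \textup{(b)} $\pi^{V[H]}(x)=\pi^V(x)$ for every $x\in V$ and every forcing extension $V[H]$.
\end{lemma}

\begin{proof}
(b) Being a button, being a witness, the function $\ell$ and the class $(D_w)_{w\in\mathbb F}$ are absolute between $V$ and $V[H]$.

(a) If $(c,\alpha)$ is a certified constant, then $\operatorname{dom}c\subseteq B(V)$, so $\ell(\operatorname{dom}c)\le w(V)$ by Lemma~\ref{lem:mono}, and $\alpha\in D_{\ell(\operatorname{dom}c)}\subseteq D_{w(V)}$. Also $\alpha_*\in D_{w(V)}$. Conversely, $B(V)$ is a set, so by the axiom of choice there is a function $c$ with domain $B(V)$ choosing witnesses. For $\alpha\in D_{w(V)}=D_{\ell(\operatorname{dom}c)}$, the pair $(c,\alpha)$ is a certified constant with $\pi((c,\alpha))=\alpha$.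
\end{proof}

Let $\sigma=\sigma_g$ be the translation given by the parameter-free formulas
\[
\varphi_i(x_1,\dots,x_n)\ :\quad\text{``}P_i(c_{\pi(x_1)},\dots,c_{\pi(x_n)})\in T_{w(V)}\text{''}.
\]
What these formulas say when $\mathrm{ZFC}_g$ fails plays no role. For a formula $\chi(\bar x)$, let $\chi(c_{\pi(\bar x)})$ be the result of substituting $c_{\pi(x_j)}$ for the free occurrences of $x_j$; it lies in $\mathrm{Fm}(D_{w(V)})$ by Lemma~\ref{lem:proj}(a).

\begin{lemma}[Truth lemma]\label{lem:truth}
For every formula $\chi(\bar x)$ of $\mathcal L^\Diamond$,
\[
\mathrm{ZFC}_g\vdash\forall\bar x\,\bigl[\chi^\sigma(\bar x)\leftrightarrow\ulcorner\chi(c_{\pi(\bar x)})\urcorner\in T_{w(V)}\bigr].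
\]
\end{lemma}

\begin{proof}
We induct on $\chi$ in the metatheory. For atomic formulas, all of the form $P_i(\bar x)$ since there is no equality, this is the definition of $\varphi_i$. The cases $\neg$ and $\wedge$ hold because $T_{w(V)}$ is consistent, decides every sentence of $\mathrm{Fm}(D_{w(V)})$ and is closed under deduction.

For $\forall y\,\chi(y,\bar x)$: by the induction hypothesis, $\forall y\,\chi^\sigma(y,\bar x)$ holds if and only if $\chi(c_{\pi(y)},c_{\pi(\bar x)})\in T_{w(V)}$ for all $y\in V$. By Lemma~\ref{lem:proj}(a) this says that $\chi(c_\alpha,c_{\pi(\bar x)})\in T_{w(V)}$ for all $\alpha\in D_{w(V)}$, which by \eqref{eq:forall} is equivalent to $\forall y\,\chi(y,c_{\pi(\bar x)})\in T_{w(V)}$.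

For $\Box\chi(\bar x)$: let $\chi^*$ be the sentence $\chi(c_{\pi(\bar x)})$. By Lemma~\ref{lem:proj}(b) it is the same sentence whether computed in $V$ or in an extension $V[H]$. By \eqref{eq:nec} the induction hypothesis holds in $V[H]$, so
\begin{equation}\label{eq:ih}
V[H]\models\chi^\sigma(\bar x)\iff\chi^*\in T_{w(V[H])}.
\end{equation}
If $\Box\chi^*\in T_{w(V)}$, then for every extension $w(V[H])\ge w(V)$ by Lemma~\ref{lem:mono}, so $\chi^*\in T_{w(V[H])}$ by \eqref{eq:box}, and $\chi^\sigma(\bar x)$ holds in $V[H]$ by \eqref{eq:ih}. If $\Box\chi^*\notin T_{w(V)}$, then \eqref{eq:box} gives $u\ge w(V)$ with $\chi^*\notin T_u$. By Lemma~\ref{lem:real} some poset forces $w(V[H])=u$, and by \eqref{eq:ih} it forces $\neg\chi^\sigma(\check{\bar x})$. Hence $(\Box\chi)^\sigma(\bar x)$ fails.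
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume $V=L$ and that $\Gamma=\{v:g(v)\}$ is a QS4.2-consistent set of sentences. Then $\mathrm{ZFC}_g$ holds, $V$ being generic over $L$ for the trivial poset. By Lemma~\ref{lem:mono}, $w(V)=\mathbf r$, and $\Gamma\subseteq T_{\mathbf r}$ by Proposition~\ref{prop:model}. So if $\chi$ is a sentence with $g(\ulcorner\chi\urcorner)$, then $\ulcorner\chi\urcorner\in T_{w(V)}$, and Lemma~\ref{lem:truth} gives $\chi^{\sigma_g}$.
\end{proof}

This completes the proof of Corollary~\ref{cor:conj}.

\section{$\Sigma_1$-soundness is necessary}\label{sec:sharp}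

Suppose that ZFC proves a false $\Sigma_1$ sentence $\theta$. We turn $\theta$ into a sentence $\psi$ without modal operators that is false in $\mathbb N$ but true under every reading in ZFC. The point is that ZFC believes in a witness for $\theta$ and can replay the verification along any definable successor relation. Without equality, nothing forces the readings of successor, addition and multiplication to be functions. So the axioms will only say that certain atoms hold, and $\theta$ must be brought into a form that only asks for atoms to hold. The Matiyasevich--Robinson--Davis--Putnam theorem, which is a theorem of ZFC, does this: $\theta$ is equivalent, both in truth and provably in ZFC, to a sentence $\exists\bar n\in\omega\;p(\bar n)=q(\bar n)$, where $p,q$ are polynomials with coefficients in $\mathbb N$.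

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\theta$ be a false $\Sigma_1$ sentence provable in ZFC; we may assume that it has the form just described. Let $\mathsf Z,\mathsf S,\mathsf A,\mathsf M$ be predicate symbols of arities $1,2,3,3$, and let $\mathrm{Ax}$ be the conjunction of the universal closures of
\begin{gather*}
\exists x\,\mathsf Z(x),\qquad\exists y\,\mathsf S(x,y),\\
\mathsf Z(z)\to\mathsf A(x,z,x),\qquad\mathsf A(x,y,z)\wedge\mathsf S(y,y')\wedge\mathsf S(z,z')\to\mathsf A(x,y',z'),\\
\mathsf Z(z)\to\mathsf M(x,z,z),\qquad\mathsf M(x,y,z)\wedge\mathsf S(y,y')\wedge\mathsf A(z,x,u)\to\mathsf M(x,y',u).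
\end{gather*}
Write $p$ and $q$ as terms built from variables and $0$ by successor $t'$, addition and multiplication. Take a variable $y_t$ for each subterm $t$ of $p$ or $q$, and form the conjunction of the atoms $\mathsf Z(y_0)$, $\mathsf S(y_t,y_{t'})$, $\mathsf A(y_t,y_u,y_{t+u})$, $\mathsf M(y_t,y_u,y_{t\cdot u})$ for the subterms $0$, $t'$, $t+u$, $t\cdot u$ that occur. Let $\theta^*$ be the existential closure of this conjunction after replacing $y_q$ by $y_p$ throughout. For example, $v+v=0'$ gives $\exists y_v\,\exists y_0\,\exists y\,[\mathsf A(y_v,y_v,y)\wedge\mathsf Z(y_0)\wedge\mathsf S(y_0,y)]$. Let $\psi$ be $\mathrm{Ax}\to\theta^*$.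

\emph{$\psi\notin\mathrm{QS4.2}$.} Erase all boxes. The axioms K, T, 4, .2 become tautologies, the conclusion of Necessitation becomes its premise, and first-order axioms become first-order axioms. So theorems of S4.2 become tautologies, and, by induction on derivations, the erasure of every formula in QS4.2 is valid in every nonempty first-order structure. In $\mathbb N$, with $\mathsf Z$ read as $\{0\}$ and $\mathsf S,\mathsf A,\mathsf M$ as the graphs of successor, addition and multiplication, $\mathrm{Ax}$ is true. And $\theta^*$ is false: given a satisfying assignment, let $\bar n$ be the values of the $y_v$ for the variables $v$; by induction on $t$, the value of $y_t$ is $t(\bar n)$, and since $y_p$ and $y_q$ are identified, $p(\bar n)=q(\bar n)$, contrary to the falsity of $\theta$.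

\emph{$\mathrm{ZFC}\vdash\psi^\sigma$ for every $\sigma$.} Argue in ZFC, assume $\mathrm{Ax}^\sigma$, and read $\mathsf Z,\mathsf S,\mathsf A,\mathsf M$ via $\sigma$. By $\theta$ there are $\bar n\in\omega$ with $p(\bar n)=q(\bar n)$. Let $N\in\omega$ bound the values $t(\bar n)$ of all subterms $t$. By the first two axioms and induction on $k\le N$, there is a sequence $\langle s_0,\dots,s_k\rangle$ with $\mathsf Z(s_0)$ and $\mathsf S(s_i,s_{i+1})$ for $i<k$; fix one with $k=N$. By induction on $n$, $\mathsf A(s_m,s_n,s_{m+n})$ whenever $m+n\le N$: the third axiom gives $\mathsf A(s_m,s_0,s_m)$, and the fourth passes from $n$ to $n+1$ using $\mathsf S(s_n,s_{n+1})$ and $\mathsf S(s_{m+n},s_{m+n+1})$. By induction on $n$, $\mathsf M(s_m,s_n,s_{mn})$ whenever $m,n,mn\le N$: the fifth axiom gives $\mathsf M(s_m,s_0,s_0)$, and the sixth passes from $n$ to $n+1$ using $\mathsf S(s_n,s_{n+1})$ and $\mathsf A(s_{mn},s_m,s_{mn+m})$. Assign $s_{t(\bar n)}$ to $y_t$. All atoms hold, and $y_p,y_q$ receive the same value; so $(\theta^*)^\sigma$ holds.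

Thus $\psi$ is a ZFC-provable principle of forcing that is not in QS4.2, and the Conjecture fails. The second statement of the theorem follows with Corollary~\ref{cor:conj}.
\end{proof}

\section{One universal translation}\label{sec:univ}

Assume that ZFC is $\Sigma_1$-sound. Let $\psi_0,\psi_1,\dots$ be a computable enumeration of the sentences of $\mathcal L^\Diamond$, and let
\[
\Phi_n=\mathrm{ZFC}+V{=}L+\neg\mathrm{Pr}(\psi_n).
\]
By Theorem~\ref{thm:main} it suffices to find one formula $g$ that, for each $\psi_n\notin\mathrm{QS4.2}$, defines $\{\ulcorner\neg\psi_n\urcorner\}$ in some model of $\Phi_n$. So we want a formula $\Upsilon(x)$ that defines at most one number and that no consistent $\Phi_n$ can prevent from defining $n$. Self-reference achieves this: $\Upsilon$ looks for the first proof that it does not define some $m$, and then defines that $m$.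

For $m\in\omega$ let $\Upsilon(\underline m)$ be the sentence $\exists x\,(\nu_m(x)\wedge\Upsilon(x))$, where $\nu_m$ is the canonical definition of the number $m$; the number $m$ can be computed from this sentence. We use two standard facts. If $R$ is a decidable relation on $\omega$, expressed in the natural way, then ZFC proves each true instance of $R$ and refutes each false one; so all models of ZFC are correct about $R$ on standard numbers. And by the Diagonal Lemma, for every formula $\Psi(y,x)$ there is a formula $\Upsilon(x)$ with $\mathrm{ZFC}\vdash\Upsilon(x)\leftrightarrow\Psi(\ulcorner\Upsilon\urcorner,x)$. This yields $\Upsilon(x)$ such that ZFC proves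
\[
\Upsilon(x)\ \leftrightarrow\ x\in\omega\wedge\exists d\in\omega\,\bigl[\mathrm{Good}(d,x)\wedge\forall d'<d\;\forall m\,\neg\mathrm{Good}(d',m)\bigr],
\]
where $\mathrm{Good}(d,m)$ says: ``$d$ codes a $\Phi_m$-proof of $\neg\Upsilon(\underline m)$, and $\neg\mathrm{Pr}(\psi_m)$''. ZFC proves that $\Upsilon(x)$ holds for at most one $x$: the number $d$ is the least one that is good for some $m$, and $x$ is computed from the last formula of the proof coded by $d$.

\begin{lemma}\label{lem:flex}
If $\psi_n\notin\mathrm{QS4.2}$, then $\Phi_n+\Upsilon(\underline n)$ is consistent.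
\end{lemma}

\begin{proof}
The theory $\Phi_n$ is consistent: otherwise $\mathrm{ZFC}+V{=}L\vdash\mathrm{Pr}(\psi_n)$, so $\mathrm{ZFC}\vdash\mathrm{Pr}(\psi_n)$ by \eqref{eq:arith}, and $\Sigma_1$-soundness would give $\psi_n\in\mathrm{QS4.2}$. Suppose that $d$ is a $\Phi_n$-proof of $\neg\Upsilon(\underline n)$, and let $\mathcal N\models\Phi_n$. Being a $\Phi_m$-proof of $\neg\Upsilon(\underline m)$ is decidable, and $\mathcal N\models\neg\mathrm{Pr}(\psi_n)$, so $\mathcal N\models\mathrm{Good}(d,n)$. Hence in $\mathcal N$ there is a least $d_0$ with $\mathrm{Good}(d_0,m_0)$ for some $m_0$, and $\mathcal N\models\Upsilon(m_0)$. Since $d_0\le d$, the number $d_0$ is standard, and so is $m_0$, being computed from it. By decidability again, $d_0$ really is a $\Phi_{m_0}$-proof of $\neg\Upsilon(\underline{m_0})$. The second clause of $\mathrm{Good}$ gives $\mathcal N\models\neg\mathrm{Pr}(\psi_{m_0})$, that is, $\mathcal N\models\Phi_{m_0}$; this is why the clause is there. Hence $\mathcal N\models\neg\Upsilon(m_0)$, a contradiction.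
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:univ}]
Let $g(v)$ be ``$v=\ulcorner\neg\psi_x\urcorner$ for some $x$ with $\Upsilon(x)$'', and let $\sigma^*=\sigma_g$ be given by Theorem~\ref{thm:main}. If $\psi\in\mathrm{QS4.2}$, then $\mathrm{ZFC}\vdash\psi^{\sigma^*}$ by Theorem~\ref{thm:sound}. If $\psi_n\notin\mathrm{QS4.2}$, take $\mathcal N\models\Phi_n+\Upsilon(\underline n)$ by Lemma~\ref{lem:flex}. In $\mathcal N$ we have $V=L$ and $\{v:g(v)\}=\{\ulcorner\neg\psi_n\urcorner\}$, and this set is QS4.2-consistent because $\neg\mathrm{Pr}(\psi_n)$ holds. By Theorem~\ref{thm:main}, $\mathcal N\models\neg\psi_n^{\sigma^*}$. Thus $\mathrm{ZFC}\nvdash\psi_n^{\sigma^*}$.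
\end{proof}

\begin{thebibliography}{9}
\bibitem{booklet}
FOMTL2023 booklet, \texttt{https://dshkatov.github.io/fomtl2023/FOMTL2023-booklet.pdf}.
\end{thebibliography}
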